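\title{A norm inequality for $A^tB^{1-t}+B^tA^{1-t}$}

\begin{abstract}
We prove that $\|A^tB^{1-t}+B^tA^{1-t}\|\le\|A+B\|$ for all positive semidefinite matrices $A,B$, all $t\in[0,1]$ and every unitarily invariant norm, which answers a question of Bourin in the affirmative. A Cauchy--Schwarz step reduces the inequality to the same bound for the positive matrix $A^tB^{1-2t}A^t+B^tA^{1-2t}B^t$, $0<t\le\frac12$. For $t\ge\frac14$ this bound follows from the tangent inequality for an operator concave power; for $t\le\frac14$ it follows from an explicit positive definite kernel. For $0<t<1$ and the Schatten $r$-norms with $r<\infty$, equality holds only if $A=B$.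
\end{abstract}

\section{The question and the results}\label{sec:intro}

All matrices are complex and $n\times n$ unless a shape is indicated. We write $X\ge0$ ($X>0$) if $X$ is positive semidefinite (definite), and $X\le Y$ if $X,Y$ are Hermitian and $Y-X\ge0$. Powers of $X\ge0$ are defined by the spectral theorem, with $X^0=I$. A norm is \emph{unitarily invariant} if $\|UXV\|=\|X\|$ for all $X$ and all unitary $U,V$; it then depends only on the singular values $s_1(X)\ge\dots\ge s_n(X)$. Examples are the Schatten norms $\|X\|_r=(\sum_js_j(X)^r)^{1/r}$ for $1\le r<\infty$, the operator norm $\|X\|_\infty=s_1(X)$, and the Ky Fan norms $\|X\|_{(k)}=s_1(X)+\dots+s_k(X)$ for $1\le k\le n$.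

For $A,B\ge0$ and $t\in[0,1]$ let
\[
b_t=A^tB^{1-t}+B^tA^{1-t}.
\]
Bourin's question, as posed in \cite{RM}, is whether $\|b_t\|\le\|A+B\|$ for all $A,B\ge0$, all $t\in[0,1]$ and every unitarily invariant norm.

For numbers $a,b\ge0$ one has
\begin{equation}\label{eq:scalar}
a+b-a^tb^{1-t}-b^ta^{1-t}=(a^t-b^t)(a^{1-t}-b^{1-t})\ge0,
\end{equation}
so $0\le b_t\le A+B$ when $A$ and $B$ commute. In general $b_t$ is not Hermitian, and a norm inequality is the natural substitute. A noncommuting pair also suggests the answer yes: let $A,B$ be the projections onto unit vectors $e,f$ with $|\langle e,f\rangle|=c$. For $0<t<1$ we have $b_t=AB+BA=S^2-S$ with $S=A+B$; the eigenvalues of $S$ are $1\pm c$ and zeros, so the singular values of $b_t$ are $c(1\pm c)$ and zeros, and $\|b_t\|=c\|S\|$. On the other hand, the two terms of $b_t$ cannot be estimated separately: for $A=\operatorname{diag}(1,\frac1{16})$, $B=\operatorname{diag}(\frac1{16},1)$ and $t=\frac18$,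
\[
\|A^tB^{1-t}\|_\infty+\|B^tA^{1-t}\|_\infty=2\cdot16^{-1/8}=\sqrt2>\tfrac{17}{16}=\|A+B\|_\infty .
\]

The inequality is trivial for $t\in\{0,1\}$, where $b_t=A+B$. It is known for all unitarily invariant norms when $t=\frac14$ or $t=\frac34$ (Hayajneh and Kittaneh), for the trace norm and all $t$, and for the Hilbert--Schmidt norm when $t\in[\frac14,\frac34]$; see \cite{RM}. We use none of these cases.

\begin{theorem}\label{thm:main}
For all $A,B\ge0$, all $t\in[0,1]$ and every unitarily invariant norm,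
\[
\|A^tB^{1-t}+B^tA^{1-t}\|\le\|A+B\|.
\]
\end{theorem}

Since $b_{1-t}=b_t^*$ has the singular values of $b_t$, only $0<t\le\frac12$ matters. In that range the theorem comes from a stronger statement about a positive semidefinite matrix.

\begin{theorem}\label{thm:g}
Let $A,B\ge0$, $0<t\le\frac12$ and $g_t=A^tB^{1-2t}A^t+B^tA^{1-2t}B^t$. Then
\begin{align}
\|b_t\|_{(k)}&\le\|g_t\|_{(k)}^{1/2}\,\|A+B\|_{(k)}^{1/2}\qquad(1\le k\le n),\label{eq:CS}\\
\|g_t\|_{(k)}&\le\|A+B\|_{(k)}\qquad\qquad\ \ \,(1\le k\le n),\label{eq:goal}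
\end{align}
and $\|g_t\|\le\|A+B\|$ for every unitarily invariant norm.
\end{theorem}

\begin{theorem}\label{thm:eq}
The constant $1$ in Theorem~\ref{thm:main} is sharp: equality holds for $A=B$. If $0<t<1$ and $1\le r<\infty$, then $\|b_t\|_r=\|A+B\|_r$ if and only if $A=B$.
\end{theorem}

The restriction $r<\infty$ is needed: for $A=I$, $B=\operatorname{diag}(1,0)$ and $0<t<1$ we have $b_t=\operatorname{diag}(2,0)$ and $A+B=\operatorname{diag}(2,1)$, with equal operator norms.

The heart of the matter is \eqref{eq:goal}. Section~\ref{sec:red} reduces it to a matrix form of the weighted arithmetic-geometric mean inequality, which is proved for $t\ge\frac14$ in Section~\ref{sec:large} and for $t\le\frac14$ in Section~\ref{sec:small}. Throughout,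
\[
p=1-2t,\qquad S=A+B,\qquad M=\tfrac12(A+B),
\]
and we use repeatedly that $\frac{1-p}2=t$ and $\frac{1+p}2=p+t=1-t$.

\section{Ky Fan norms, kernels and powers}\label{sec:tools}

The textbook facts recalled in this section can be found in \cite{Bhatia}.

\subsection*{Ky Fan norms}
Fan's dominance principle states that if $\|X\|_{(k)}\le\|Y\|_{(k)}$ for all $k$, then $\|X\|\le\|Y\|$ for every unitarily invariant norm. To estimate Ky Fan norms we cut a matrix $H\ge0$ into layers: for $u>0$ let $E_u$ be the spectral projection of $H$ for $[u,\infty)$, so that $H=\int_0^\infty E_u\,du$.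

\begin{lemma}\label{lem:layers}
Let $H\ge0$ and let $T_u$ depend continuously on $u>0$, with $0\le T_u\le I$ and $\operatorname{tr}T_u\le k$. Then $\int_0^\infty\operatorname{tr}(T_uE_u)\,du\le\|H\|_{(k)}$.
\end{lemma}

\begin{proof}
The trace of a product of two positive semidefinite matrices is nonnegative. From $E_u\le I$ we get $\operatorname{tr}T_uE_u\le k$, and from $T_u\le I$ we get $\operatorname{tr}T_uE_u\le\operatorname{rank}E_u$. If $\lambda_1\ge\dots\ge\lambda_n$ are the eigenvalues of $H$, then $\min(k,\operatorname{rank}E_u)$ is the number of $i\le k$ with $\lambda_i\ge u$, and its integral over $u>0$ is $\lambda_1+\dots+\lambda_k$.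
\end{proof}

A constant family gives Ky Fan's variational principle: for $H\ge0$,
\begin{equation}\label{eq:KF}
\operatorname{tr}TH\le\|H\|_{(k)}\quad\text{if }0\le T\le I,\ \operatorname{tr}T\le k,
\end{equation}
with equality when $T$ is the projection onto $k$ leading eigenvectors. So $\|H\|_{(k)}$ is the maximum of $\operatorname{tr}\Pi H$ over orthogonal projections $\Pi$ of rank $k$, and $0\le H\le H'$ implies $\|H\|_{(k)}\le\|H'\|_{(k)}$. The lemma says more than \eqref{eq:KF}: each layer may be tested against its own $T_u$. Section~\ref{sec:small} exploits this freedom.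

\subsection*{Positive definite kernels}
A real symmetric function $K$ on $(0,\infty)^2$ is a \emph{positive definite kernel} if $[K(x_i,x_j)]\ge0$ for every finite list of points $x_i$. Products $f(x)f(x')$ with $f$ real are positive definite, and so are their sums and integrals with nonnegative weights. A $2\times2$ determinant gives $K(x,x')^2\le K(x,x)K(x',x')$; hence
\begin{equation}\label{eq:zero}
K(x,x)=0\ \text{ implies }\ K(x,x')=0\ \text{ for all }x'.
\end{equation}
The Schur product theorem states that the entrywise product $X\circ Y$ of $X,Y\ge0$ is positive semidefinite. If $A=\operatorname{diag}(a_1,\dots,a_n)>0$, we write $K\circ R$ for $[K(a_i,a_j)]\circ R$. Thus $K\circ R\ge0$ if $K$ is positive definite and $R\ge0$, and $K\circ R=f(A)Rf(A)$ if $K(a,a')=f(a)f(a')$.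

\subsection*{The tangent inequality}
For $0<p<1$ and $x>0$,
\begin{equation}\label{eq:power}
x^p=c_p\int_0^\infty\frac{x}{x+s}\,s^{p-1}\,ds,\qquad px^{p-1}=c_p\int_0^\infty\frac{s^p\,ds}{(x+s)^2},\qquad c_p=\frac{\sin p\pi}\pi ;
\end{equation}
the second formula is the derivative of the first. We use the operator concavity of $x^p$ in the following form.

\begin{lemma}\label{lem:tangent}
Let $0<p<1$ and $X,Y>0$. Then $X^p\le Y^p+\mathcal L_Y(X-Y)$, where
\[
\mathcal L_Y(Z)=c_p\int_0^\infty s^p\,(Y+sI)^{-1}Z\,(Y+sI)^{-1}\,ds .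
\]
In particular, $A^p+B^p\le2M^p$ for $A,B>0$.
\end{lemma}

\begin{proof}
Put $P=X+sI$ and $Q=Y+sI$. Then
\[
0\le(P^{-1}-Q^{-1})P(P^{-1}-Q^{-1})=P^{-1}-2Q^{-1}+Q^{-1}PQ^{-1}=P^{-1}-Q^{-1}+Q^{-1}(X-Y)Q^{-1}.
\]
Since $XP^{-1}=I-sP^{-1}$ and $YQ^{-1}=I-sQ^{-1}$, this reads $XP^{-1}\le YQ^{-1}+sQ^{-1}(X-Y)Q^{-1}$. Multiply by $c_ps^{p-1}$, integrate and use \eqref{eq:power}. For the last claim add the inequalities for $X=A$ and $X=B$ with $Y=M$; the linear terms cancel because $(A-M)+(B-M)=0$.
\end{proof}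

\section{Reduction to one matrix}\label{sec:red}

The first step removes the lack of symmetry of $b_t$, keeping the two terms together.

\begin{proof}[Proof of \eqref{eq:CS}]
Let $R=(A^tB^{p/2}\ \ B^tA^{p/2})$, of shape $n\times2n$, and $C=\binom{B^{1/2}}{A^{1/2}}$, of shape $2n\times n$. Since $\frac p2+\frac12=1-t$, we have $RC=b_t$, $RR^*=g_t$ and $C^*C=S$. Choose orthonormal systems $u_1,\dots,u_k$ and $v_1,\dots,v_k$ of singular vectors with $\langle u_j,b_tv_j\rangle=s_j(b_t)$. By the Cauchy--Schwarz inequality,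
\[
\|b_t\|_{(k)}=\sum_{j\le k}\langle R^*u_j,Cv_j\rangle\le\Big(\sum_{j\le k}\langle u_j,g_tu_j\rangle\Big)^{1/2}\Big(\sum_{j\le k}\langle v_j,Sv_j\rangle\Big)^{1/2},
\]
and \eqref{eq:KF} bounds the two sums by $\|g_t\|_{(k)}$ and $\|S\|_{(k)}$.
\end{proof}

Two cases of \eqref{eq:goal} are immediate. For $t=\frac12$ we have $g_t=S$. For $k=n$ and $t<\frac12$, let $e_i$ and $f_j$ be orthonormal eigenbases of $A$ and $B$, with eigenvalues $a_i$ and $b_j$, and let $w_{ij}=|\langle e_i,f_j\rangle|^2$. Then $\operatorname{tr}A^\mu B^\nu=\sum w_{ij}a_i^\mu b_j^\nu$ for $\mu,\nu\ge0$, and \eqref{eq:scalar} with $2t$ in place of $t$ gives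
\begin{equation}\label{eq:trace}
\operatorname{tr}S-\operatorname{tr}g_t=\sum_{i,j}w_{ij}\,(a_i^{2t}-b_j^{2t})(a_i^{p}-b_j^{p})\ge0 .
\end{equation}
For $k<n$ the factors cannot be cycled, and the difficulty is that $A$ and $B$ are interlaced in $g_t$. The next step separates them: each is paired only with $M$, whose norm is the target.

Let $A,B>0$ and $0<t<\frac12$. Since $A=A^tA^pA^t$ and $B=B^tB^pB^t$, Lemma~\ref{lem:tangent} gives
\[
g_t+S=A^t(A^p+B^p)A^t+B^t(A^p+B^p)B^t\le2\big(A^tM^pA^t+B^tM^pB^t\big),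
\]
that is,
\begin{equation}\label{eq:first}
g_t\le2\big(A^tM^pA^t+B^tM^pB^t\big)-2M .
\end{equation}
For numbers, $a^{2t}m^p=a^{1-p}m^p\le(1-p)a+pm$, and inserting this twice in \eqref{eq:first} gives $g_t\le2m$. The matrix analogue of this bound is false.

\begin{example}\label{ex:false}
Let $0<t<\frac12$, $A_0>0$, and let $v\perp w$ be unit vectors with $\langle w,A_0^tv\rangle\ne0$. Let $P$ be the projection onto $v$, $A=\varepsilon A_0$ and $H=P+\varepsilon\|A_0\|_\infty I$. Then $H^p\ge P$, so $\langle w,A^tH^pA^tw\rangle\ge\varepsilon^{2t}|\langle w,A_0^tv\rangle|^2$, whereas $\langle w,((1-p)A+pH)w\rangle=O(\varepsilon)$. As $2t<1$, the inequality $A^tH^pA^t\le(1-p)A+pH$ fails for small $\varepsilon$. Here $H$ is the mean of $A$ and $B=2H-A>0$.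
\end{example}

A norm estimate tolerates a weaker bound: part of the term $pM$ may be replaced by a matrix whose Ky Fan norms do not exceed those of $M$. The following lemma says how large that part may be.

\begin{lemma}\label{lem:book}
Let $A,B>0$, $0<t<\frac12$ and $p-\frac12\le c\le p$. Suppose that for $X=A$ and $X=B$ there is $Z_X\ge0$ with $\|Z_X\|_{(k)}\le\|M\|_{(k)}$ and
\begin{equation}\label{eq:scheme}
X^tM^pX^t\le(1-p)X+cM+(p-c)Z_X .
\end{equation}
Then $\|g_t\|_{(k)}\le\|S\|_{(k)}$.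
\end{lemma}

\begin{proof}
Adding \eqref{eq:scheme} for $A$ and $B$, using $A+B=2M$ and inserting the result in \eqref{eq:first}, we get
\[
0\le g_t\le(2-4p+4c)M+2(p-c)(Z_A+Z_B).
\]
Both coefficients are nonnegative by the hypothesis on $c$, so monotonicity and the triangle inequality give $\|g_t\|_{(k)}\le(2-4p+4c+4p-4c)\|M\|_{(k)}=\|S\|_{(k)}$.
\end{proof}

The choice $c=p$ is excluded by Example~\ref{ex:false}. The choice $c=0$ is allowed exactly when $p\le\frac12$, that is, $t\ge\frac14$. For $t<\frac14$ at least the portion $(p-\frac12)M$ must survive unchanged, to absorb the term $-2M$ in \eqref{eq:first}.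

\section{The range $\frac14\le t<\frac12$}\label{sec:large}

\begin{proposition}\label{prop:large}
Let $0<t<\frac12$ and $A,H>0$, and put $\Phi_A(Z)=\frac1pA^t\mathcal L_A(Z)A^t$. Then
\[
A^tH^pA^t\le(1-p)A+p\,\Phi_A(H),\qquad\Phi_A(H)\ge0,\qquad\|\Phi_A(H)\|_{(k)}\le\|H\|_{(k)}\ \text{ for all }k.
\]
\end{proposition}

\begin{proof}
The map $\Phi_A$ is a positive mixture of maps $Z\mapsto NZN$ with $N=A^t(A+sI)^{-1}$ Hermitian. Hence it preserves positivity, and $\operatorname{tr}Y\Phi_A(Z)=\operatorname{tr}\Phi_A(Y)Z$. By \eqref{eq:power}, $\mathcal L_A(I)=pA^{p-1}$ and $\mathcal L_A(A)=pA^p$, so $\Phi_A(I)=A^{2t+p-1}=I$ and $\Phi_A(A)=A$. Lemma~\ref{lem:tangent} gives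
\[
A^tH^pA^t\le A^t\big(A^p+\mathcal L_A(H-A)\big)A^t=A+p\,\Phi_A(H)-pA .
\]
For a projection $\Pi$ of rank $k$ put $T=\Phi_A(\Pi)$. Then $0\le T\le\Phi_A(I)=I$ and $\operatorname{tr}T=\operatorname{tr}\Phi_A(I)\Pi=k$, so $\operatorname{tr}\Pi\Phi_A(H)=\operatorname{tr}TH\le\|H\|_{(k)}$ by \eqref{eq:KF}.
\end{proof}

For $\frac14\le t<\frac12$ this is \eqref{eq:scheme} with $c=0$, and \eqref{eq:goal} follows for $A,B>0$. The proposition holds for all $t<\frac12$; the hypothesis $t\ge\frac14$ enters only through Lemma~\ref{lem:book}.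

\section{The range $0<t\le\frac14$}\label{sec:small}

We now need \eqref{eq:scheme} with $c=p-\frac12$. Fix $A>0$ and a basis in which $A=\operatorname{diag}(a_1,\dots,a_n)$.

\subsection*{A two-dimensional example}
The idea is that $(1-p)A=F\circ I$ for \emph{every} kernel $F$ with $F(a,a)=(1-p)a$. The off-diagonal values of $F$ are free, and they become active once $I$ is split into the spectral projections of $H$.

\begin{example}\label{ex:two}
Let $t=\frac14$, $p=\frac12$, $A=\operatorname{diag}(1,16)$, and $H=r_1^2P_1+r_2^2P_2$ with $r_k\ge0$ and rank-one projections $P_1+P_2=I$. For every real $f$,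
\[
\tfrac12A+\tfrac12H-A^{1/4}H^{1/2}A^{1/4}=\sum_{k=1}^2K(r_k)\circ P_k,
\]
where
\[
K(r)=\begin{pmatrix}\frac12&f\\ f&8\end{pmatrix}+\frac{r^2}2\begin{pmatrix}1&1\\1&1\end{pmatrix}-r\begin{pmatrix}1&2\\2&4\end{pmatrix}
=\frac12\begin{pmatrix}(1-r)^2&2f+r^2-4r\\2f+r^2-4r&(4-r)^2\end{pmatrix}.
\]
By the Schur product theorem it suffices to have $K(r_k)\ge0$. At $r=1$ a diagonal entry vanishes, so the off-diagonal entry must vanish as well, which forces $f=\frac32$. Then $2f+r^2-4r=(1-r)(3-r)$ and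
\[
\det K(r)=\tfrac14(1-r)^2\big[(4-r)^2-(3-r)^2\big]=\tfrac14(1-r)^2(7-2r).
\]
So $A^{1/4}H^{1/2}A^{1/4}\le\frac12A+\frac12H$ whenever $\|H\|_\infty\le\frac{49}4$. For $r>\frac72$ the determinant is negative: as in Example~\ref{ex:false}, the trouble comes from eigenvalues of $H$ that are large compared with those of $A$.
\end{example}

\subsection*{The inequality}
To repair the argument for large eigenvalues we replace half of $H=\int E_u\,du$ by a matrix in which the layer $E_u$ is compressed by a contraction $J_u$; Lemma~\ref{lem:layers} controls the norm. We take $J_u$ to be a function of $A$, so that it acts through a kernel, and of the form $j(A/u)$, because \eqref{eq:scheme} is homogeneous of degree one. For $0<x<1$ let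
\[
\alpha(x)=1-x^t,\qquad\beta(x)=1-x^{1-t},\qquad\gamma=(1-t)\alpha-t\beta,
\]
let $\alpha=\beta=\gamma=0$ on $[1,\infty)$, and put $j=1-2\gamma$. Thus $j$ is continuous, $j=1$ on $[1,\infty)$, and
\begin{equation}\label{eq:j}
p-\tfrac12+\tfrac12j(x)=p-\gamma(x)=(1-t)x^t-t\,x^{1-t}\qquad(0<x<1).
\end{equation}
On $(0,1)$ we have $\gamma'(x)=t(1-t)(x^{-t}-x^{t-1})\le0$, with $\gamma(0+)=p$ and $\gamma(1)=0$. Hence $0\le\gamma\le p<1$ and $|j|\le1$.

\begin{proposition}\label{prop:small}
Let $0<t\le\frac14$ and $A,H>0$, and put $\Psi_A(H)=\int_0^\infty j(A/u)\,E_u\,j(A/u)\,du$, where $E_u$ are the layers of $H$. Then $\Psi_A(H)\ge0$, $\|\Psi_A(H)\|_{(k)}\le\|H\|_{(k)}$ for all $k$, and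
\begin{equation}\label{eq:key}
A^tH^pA^t\le(1-p)A+(p-\tfrac12)H+\tfrac12\Psi_A(H).
\end{equation}
\end{proposition}

The norm bound is quick. Let $\Pi$ be a projection of rank $k$, $J_u=j(A/u)$ and $T_u=J_u\Pi J_u$. Then $0\le T_u\le J_u^2\le I$ and $\operatorname{tr}T_u=\operatorname{tr}\Pi J_u^2\le k$, so $\operatorname{tr}\Pi\Psi_A(H)=\int_0^\infty\operatorname{tr}T_uE_u\,du\le\|H\|_{(k)}$ by Lemma~\ref{lem:layers}.

For \eqref{eq:key}, write $H=\sum_ks_kP_k$ with spectral projections $P_k$, $\sum_kP_k=I$. Since $E_u$ is the sum of the $P_k$ with $s_k\ge u$, we have $\Psi_A(H)=\sum_k\int_0^{s_k}J_uP_kJ_u\,du$. For a kernel $F$ with $F(a,a)=(1-p)a$ define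
\begin{equation}\label{eq:K}
K_s(a,a')=F(a,a')+(p-\tfrac12)s+\tfrac12\int_0^sj(a/u)\,j(a'/u)\,du-s^p(aa')^t .
\end{equation}
As in Example~\ref{ex:two},
\begin{equation}\label{eq:sumK}
(1-p)A+(p-\tfrac12)H+\tfrac12\Psi_A(H)-A^tH^pA^t=\sum_kK_{s_k}\circ P_k ,
\end{equation}
and it suffices to find one $F$ for which every $K_s$, $s>0$, is positive definite.

\subsection*{How $F$ and $j$ are determined}
This subsection explains the definitions; the proof does not depend on it. Suppose that $j$ is any function with $|j|\le1$ and that all $K_s$ are positive definite. From \eqref{eq:K}, $K_a(a,a)=-\frac12\int_0^a(1-j(a/u)^2)\,du$, which is nonnegative only if $|j|=1$ almost everywhere on $(1,\infty)$; take $j=1$ there. Then $K_a(a,a)=0$, so $K_a(a,a')=0$ by \eqref{eq:zero}, and for $a'\ge a$ this says $F(a,a')+pa-a^p(aa')^t=0$. With $\wedge$ and $\vee$ for minimum and maximum, we are forced to take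
\begin{equation}\label{eq:F}
F(a,a')=(a\wedge a')^{1-t}(a\vee a')^t-p\,(a\wedge a'),
\end{equation}
which for $t=\frac14$ gives $F(1,16)=\frac32$, as in the example. From now on $F$ is this kernel.

The integral in \eqref{eq:K} makes it hard to test $K_s$ directly, so we differentiate: $\partial_sK_s(a,a')=L(a/s,a'/s)$ with
\begin{equation}\label{eq:L}
L(x,x')=p-\tfrac12+\tfrac12j(x)j(x')-p\,(xx')^t .
\end{equation}
This kernel is negative on the diagonal for $x>1$. We therefore look for positive definite kernels $W$ and $D$ with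
\begin{equation}\label{eq:split}
K_s(a,a')=sW(a/s,a'/s)+\int_0^sD(a/u,a'/u)\,du .
\end{equation}
Differentiating $uW(a/u,a'/u)$ in $u$ amounts to applying $\mathcal E=1-x\partial_x-x'\partial_{x'}$ to $W$, so we need $L=\mathcal EW+D$.

For $s\le a\wedge a'$ we have $K_s=F+ps-s^p(aa')^t$; there we take $D=0$ and $W(x,x')=F(x,x')+p-(xx')^t$. Lemma~\ref{lem:W} will exhibit $W$ on $[1,\infty)^2$ as the inner product, in a weighted space $L^2(w\,d\xi)$, of the functions $\xi\mapsto\sqrt x\sin(\xi\log x)$. This curve passes through $0$ at $x=1$ with tangent vector $\xi$. The simplest continuation to $x<1$ runs along the tangent: $\rho(x)\xi$ with $\rho(1)=0$. It gives $W=p\rho(x)(x'^t-1)$ for $x<1\le x'$. There $D$ must vanish by \eqref{eq:zero}, so $\mathcal EW=L$, that is,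
\[
p\,x'^t\big[(1-t)\rho-x\rho'\big]-p\big[\rho-x\rho'\big]=-p\,x^tx'^t+p-\tfrac12+\tfrac12j(x).
\]
The coefficients of $x'^t$ give $(1-t)\rho-x\rho'=-x^t$, whose solution with $\rho(1)=0$ is $\rho=(x^{1-t}-x^t)/p$; the remaining terms give \eqref{eq:j}. Nothing is left to choose, and what remains to be seen is whether $D=L-\mathcal EW$ is positive definite on $(0,1)^2$. This is where $t\le\frac14$ will be used.

\subsection*{The kernels $W$ and $D$}
Define a symmetric kernel $W$ by
\[
W(x,x')=\begin{cases}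
(x\wedge x')^{1-t}(x\vee x')^t-p\,(x\wedge x')-(xx')^t+p,&x,x'\ge1,\\[2pt]
(x^{1-t}-x^t)(x'^t-1),&x<1\le x',\\[2pt]
\frac tp\,(x^{1-t}-x^t)(x'^{1-t}-x'^t),&x,x'<1.
\end{cases}
\]
Each formula vanishes where its region meets the line $x=1$ or $x'=1$, so $W$ is continuous.

\begin{lemma}\label{lem:W}
For $0<t<\frac12$ the kernel $W$ is positive definite.
\end{lemma}

\begin{proof}
For $\xi>0$ let
\[
w(\xi)=\frac{2p}\pi\Big[\frac1{\xi^2+p^2/4}-\frac1{\xi^2+1/4}\Big],\qquad
\varphi_\xi(x)=\begin{cases}\sqrt x\,\sin(\xi\log x),&x\ge1,\\ \xi\,(x^{1-t}-x^t)/p,&x<1.\end{cases}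
\]
Since $p<1$, we have $w>0$ and $w=O(\xi^{-4})$ at infinity. We show that $W(x,x')=\int_0^\infty w(\xi)\varphi_\xi(x)\varphi_\xi(x')\,d\xi$; the integral converges absolutely. The formula $\int_0^\infty\frac{\cos\xi\theta}{\xi^2+\kappa^2}\,d\xi=\frac\pi{2\kappa}e^{-\kappa|\theta|}$, with $\kappa=\frac p2$ and $\kappa=\frac12$, gives
\[
\omega(\theta):=\int_0^\infty w(\xi)\cos\xi\theta\,d\xi=2e^{-p|\theta|/2}-2p\,e^{-|\theta|/2}.
\]
As $\xi^2w$ is integrable, we may differentiate twice under the integral sign and let $\theta\downarrow0$: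
\[
\int_0^\infty w\,\xi\sin\xi\theta\,d\xi=-\omega'(\theta)=p\big(e^{-p\theta/2}-e^{-\theta/2}\big)\ \ (\theta\ge0),\qquad\int_0^\infty w\,\xi^2\,d\xi=-\omega''(0)=\frac{p-p^2}2=pt .
\]
Write $x=e^\theta$ and $x'=e^{\theta'}$. For $x,x'\ge1$, the identity $2\sin\xi\theta\sin\xi\theta'=\cos\xi(\theta-\theta')-\cos\xi(\theta+\theta')$ shows that the integral equals
\[
\sqrt{xx'}\,\Big[e^{-p|\theta-\theta'|/2}-p\,e^{-|\theta-\theta'|/2}-e^{-p(\theta+\theta')/2}+p\,e^{-(\theta+\theta')/2}\Big].
\]
Since $e^{-|\theta-\theta'|}=(x\wedge x')/(x\vee x')$, the four terms are $(x\wedge x')^{1-t}(x\vee x')^t$, $-p(x\wedge x')$, $-(xx')^t$ and $p$. For $x<1\le x'$ the integral equals $(x^{1-t}-x^t)\sqrt{x'}\,(x'^{-p/2}-x'^{-1/2})=(x^{1-t}-x^t)(x'^t-1)$. For $x,x'<1$ it equals $\frac{pt}{p^2}(x^{1-t}-x^t)(x'^{1-t}-x'^t)$.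
\end{proof}

\begin{lemma}\label{lem:D}
Let $D(x,x')=2\gamma\gamma'+t\beta\beta'-(1-t)\alpha\alpha'$, where primed letters denote values at $x'$. Then $L=\mathcal EW+D$ wherever $x,x'\ne1$, $x\neq x'$, and also along the diagonal, where $\mathcal EW$ is read as $W$ minus its radial derivative. If $0<t\le\frac14$, then $D$ is positive definite.
\end{lemma}

\begin{proof}
By Euler's relation, $\mathcal E$ multiplies a function that is homogeneous of degree $d$ by $1-d$. We expand $W$ in each region.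

\emph{Region $x,x'>1$.} The four terms have degrees $1,1,2t,0$, so $\mathcal EW=p-p(xx')^t$. This equals $L$ because $j=j'=1$, and $D=0$.

\emph{Region $x<1<x'$.} Here $W=x^{1-t}x'^t-x^{1-t}-(xx')^t+x^t$, with degrees $1,\,1-t,\,2t,\,t$. So $\mathcal EW=-t\,x^{1-t}-p(xx')^t+(1-t)x^t$, which equals $L$ by \eqref{eq:j} and $j'=1$. Again $D=0$. The region $x'<1<x$ is the mirror image.

\emph{Region $x,x'<1$.} Here $W=\frac tp\big[(xx')^{1-t}-x^{1-t}x'^t-x^tx'^{1-t}+(xx')^t\big]$, with degrees $1+p,\,1,\,1,\,1-p$. So $\mathcal EW=t(xx')^t-t(xx')^{1-t}$, and since $p+t=1-t$,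
\begin{align*}
L-\mathcal EW&=p-\tfrac12+\tfrac12jj'+t(xx')^{1-t}-(1-t)(xx')^t\\
&=p-\tfrac12+\tfrac12(1-2\gamma)(1-2\gamma')+t(1-\beta)(1-\beta')-(1-t)(1-\alpha)(1-\alpha').
\end{align*}
The constant term is $p+t-(1-t)=0$. The unprimed linear terms are $-\gamma-t\beta+(1-t)\alpha=0$, and the primed ones vanish for the same reason. The quadratic terms are $D$.

Substituting $\gamma=(1-t)\alpha-t\beta$, we get, for all $x,x'>0$,
\[
D(x,x')=(\alpha\ \ \beta)\,\Gamma\binom{\alpha'}{\beta'},\qquad\Gamma=\begin{pmatrix}(1-t)(1-2t)&-2t(1-t)\\-2t(1-t)&t(1+2t)\end{pmatrix}.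
\]
The diagonal of $\Gamma$ is positive, and
\[
\det\Gamma=t(1-t)\big[(1-4t^2)-4t(1-t)\big]=t(1-t)(1-4t).
\]
For $t\le\frac14$ we have $\Gamma\ge0$, so $D$ is a sum of two products $f(x)f(x')$, given by the components of $\Gamma^{1/2}\binom\alpha\beta$.
\end{proof}

\begin{remark}
For $\frac14<t<\frac12$ the matrix $\Gamma$ is indefinite. The functions $\alpha,\beta$ are not proportional, so the vectors $(\alpha(x),\beta(x))$ span $\mathbb R^2$ and $D$ is not positive definite. The arguments of Sections~\ref{sec:large} and~\ref{sec:small} thus overlap only at $t=\frac14$.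
\end{remark}

\begin{proof}[Proof of \eqref{eq:key}]
Fix $a,a'>0$ and let $y(u)=uW(a/u,a'/u)$. This function is continuous on $(0,\infty)$ and continuously differentiable on each of the closed intervals cut out by $a$ and $a'$, with $y'(u)=(\mathcal EW)(a/u,a'/u)$. For $u\le a\wedge a'$ we have $y(u)=F(a,a')-(aa')^tu^p+pu$, so $y(0+)=F(a,a')$. By Lemma~\ref{lem:D},
\[
y(s)-F(a,a')=\int_0^sL(a/u,a'/u)\,du-\int_0^sD(a/u,a'/u)\,du .
\]
Both integrals converge, since $2t<1$ and $j,D$ are bounded. As $\int_0^spu^{-2t}\,du=s^p$, the first integral is $K_s(a,a')-F(a,a')$ by \eqref{eq:K} and \eqref{eq:L}. This proves \eqref{eq:split}. By Lemmas~\ref{lem:W} and~\ref{lem:D}, $K_s$ is positive definite for every $s>0$. Since $F(a,a)=(1-p)a$, identity \eqref{eq:sumK} holds, and each term on its right side is positive semidefinite by the Schur product theorem.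
\end{proof}

\section{Completion of the proofs and the case of equality}\label{sec:end}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:g}]
Inequality \eqref{eq:CS}, and \eqref{eq:goal} for $t=\frac12$, were proved in Section~\ref{sec:red} for all $A,B\ge0$. Let $0<t<\frac12$ and $A,B>0$. For $t\ge\frac14$ apply Lemma~\ref{lem:book} with $c=0$ and $Z_X=\Phi_X(M)$, using Proposition~\ref{prop:large}; for $t\le\frac14$ apply it with $c=p-\frac12$ and $Z_X=\Psi_X(M)$, using Proposition~\ref{prop:small}. For singular $A$ or $B$, apply \eqref{eq:goal} to $A+\varepsilon I$ and $B+\varepsilon I$ and let $\varepsilon\downarrow0$; the exponents $t,p$ are positive, so $(A+\varepsilon I)^t\to A^t$, $(A+\varepsilon I)^p\to A^p$, and the same holds for $B$. Fan dominance gives the last claim of Theorem~\ref{thm:g}. Combining \eqref{eq:CS} and \eqref{eq:goal} gives $\|b_t\|_{(k)}\le\|S\|_{(k)}$ for all $k$ and $0<t\le\frac12$. Fan dominance, the relation $b_{1-t}=b_t^*$ and $b_0=b_1=S$ yield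 Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:eq}]
If $A=B$, then $b_t=2A=S$. Conversely, let $0<t<1$, $1\le r<\infty$ and $\|b_t\|_r=\|S\|_r$. We may assume $t\le\frac12$ and $S\ne0$.

\emph{Reduction to $r=1$.} Let $r>1$, $x_i=s_i(b_t)$ and $y_i=s_i(S)$. By Theorem~\ref{thm:main}, $d_k=\sum_{i\le k}(y_i-x_i)\ge0$ for all $k$. Strict convexity gives $y_i^r-x_i^r\ge rx_i^{r-1}(y_i-x_i)$, with equality only if $x_i=y_i$. Summing by parts, with $x_{n+1}=0$,
\[
0=\sum_i(y_i^r-x_i^r)\ge r\sum_ix_i^{r-1}(y_i-x_i)=r\sum_k\big(x_k^{r-1}-x_{k+1}^{r-1}\big)d_k\ge0 .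
\]
So every convexity inequality is an equality, $x_i=y_i$ for all $i$, and $\|b_t\|_1=\operatorname{tr}S$.

\emph{The case $t<\frac12$.} By \eqref{eq:CS} with $k=n$, $\operatorname{tr}S\le(\operatorname{tr}g_t)^{1/2}(\operatorname{tr}S)^{1/2}$, so $\operatorname{tr}g_t\ge\operatorname{tr}S$. Then every term in \eqref{eq:trace} vanishes, and since $2t,p>0$, we get $a_i=b_j$ whenever $w_{ij}>0$. Therefore
\[
\|A-B\|_2^2=\operatorname{tr}A^2-2\operatorname{tr}AB+\operatorname{tr}B^2=\sum_{i,j}w_{ij}(a_i-b_j)^2=0 .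
\]

\emph{The case $t=\frac12$.} Now $g_t=S$ carries no information, but $b=b_{1/2}$ is Hermitian and $S\mp b=(A^{1/2}\mp B^{1/2})^2$. Let $E_-$ be the spectral projection of $b$ for $(-\infty,0)$ and $E_+=I-E_-$. From $\operatorname{tr}E_+b-\operatorname{tr}E_-b=\|b\|_1=\operatorname{tr}S$ we get
\[
0=\operatorname{tr}E_+(S-b)+\operatorname{tr}E_-(S+b)=\|(A^{1/2}-B^{1/2})E_+\|_2^2+\|(A^{1/2}+B^{1/2})E_-\|_2^2 .
\]
The second term gives $E_-A^{1/2}E_-+E_-B^{1/2}E_-=0$. Both summands are positive semidefinite, so both vanish; hence $A^{1/4}E_-=B^{1/4}E_-=0$ and $(A^{1/2}-B^{1/2})E_-=0$. Together with $(A^{1/2}-B^{1/2})E_+=0$ this gives $A^{1/2}=B^{1/2}$, that is, $A=B$.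
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bhatia}
R.~Bhatia, \emph{Matrix Analysis}.

\bibitem{RM}
Results in Mathematics, doi:10.1007/s00025-023-01870-1,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00025-023-01870-1.pdf}.

\end{thebibliography}
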